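
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\numberwithin{equation}{section}

\title{A waiting time for null controllability of the heat equation\\ with a dynamic boundary condition and no surface diffusion}


\begin{abstract}
We consider the heat equation in a bounded domain $\Omega\subset\mathbb R^N$, $N\ge2$, with the dynamic boundary condition $\partial_t y_\Gamma+\partial_\nu y=0$ and a control acting in an open set $\omega\Subset\Omega$. When a term $-\delta\Delta_\Gamma y_\Gamma$, $\delta>0$, is added on the boundary, the system is known to be null controllable in every time $T>0$. We show that for $\delta=0$ this fails in general. In the ball of radius $R$, with $\rho=\sup_\omega|x|$, null controllability fails for every $T\le R\ln(R/\rho)$; if $\omega$ is rotationally invariant, it holds for every $T>R\ln(R/\rho)$. A positive waiting time is also necessary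 in every bounded smooth domain whose boundary is real-analytic near at least one point, whatever $\omega\Subset\Omega$ is.
\end{abstract}

\section{Introduction}

\subsection{The system and the question}

Let $\Omega\subset\mathbb R^N$ ($N\ge2$) be a bounded domain with smooth boundary $\Gamma$ and outward unit normal $\nu$, let $T>0$, and write $\Omega_T=(0,T)\times\Omega$, $\Gamma_T=(0,T)\times\Gamma$, $\mathbb L^2=L^2(\Omega)\times L^2(\Gamma)$. Let $\omega\Subset\Omega$ be nonempty and open. We study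
\begin{equation}\label{eq:system}
\begin{cases}
\partial_t y-\Delta y=\mathbb 1_\omega v & \text{in }\Omega_T,\\
\partial_t y_\Gamma+\partial_\nu y=0 & \text{on }\Gamma_T,\\
y_\Gamma=y|_\Gamma & \text{on }\Gamma_T,\\
(y,y_\Gamma)|_{t=0}=(y_0,y_{0,\Gamma}) & \text{in }\Omega\times\Gamma,
\end{cases}
\end{equation}
with $(y_0,y_{0,\Gamma})\in\mathbb L^2$ and a control $v\in L^2(\Omega_T)$. The boundary has its own heat capacity: the flux that leaves $\Omega$ is stored in $\Gamma$. If heat may also diffuse along $\Gamma$, the second equation becomes $\partial_ty_\Gamma-\delta\Delta_\Gamma y_\Gamma+\partial_\nu y=0$ with $\delta>0$, where $\Delta_\Gamma$ is the Laplace--Beltrami operator. System \eqref{eq:system} is the case $\delta=0$.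

Solutions are understood through the quadratic form
\[
a(Y,Z)=\int_\Omega\nabla y\cdot\nabla z\,dx,\qquad Y,Z\in V:=\{(y,y|_\Gamma):y\in H^1(\Omega)\}.
\]
It is densely defined, closed, symmetric and nonnegative on $\mathbb L^2$, hence it defines a self-adjoint operator $\mathcal A\le0$ by $a(Y,Z)=-\langle\mathcal AY,Z\rangle$ for $Z\in V$. Explicitly, $\mathcal A(y,y_\Gamma)=(\Delta y,-\partial_\nu y)$ on
\[
D(\mathcal A)=\{(y,y|_\Gamma):y\in H^1(\Omega),\ \Delta y\in L^2(\Omega),\ \partial_\nu y\in L^2(\Gamma)\},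
\]
where $\partial_\nu y$ is defined by Green's formula. It generates an analytic semigroup $e^{t\mathcal A}$, and the solution of \eqref{eq:system} is the mild solution
\[
Y(t)=e^{t\mathcal A}Y_0+\int_0^te^{(t-s)\mathcal A}(\mathbb 1_\omega v(s),0)\,ds\in C([0,T];\mathbb L^2).
\]
The system is \emph{null controllable at time $T$} if for every $Y_0\in\mathbb L^2$ some $v\in L^2(\Omega_T)$ gives $Y(T)=(0,0)$. Null controllability at $T$ implies it at every later time: take $v=0$ after $T$.

\begin{question}[\cite{talk}]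
Is \eqref{eq:system} null controllable at time $T$ for every $N\ge2$, every bounded domain $\Omega\subset\mathbb R^N$ with smooth boundary, every $T>0$ and every nonempty open $\omega\Subset\Omega$?
\end{question}

For $\delta>0$ the answer is yes: the analogous system is null controllable for every $T>0$ and every nonempty open $\omega\Subset\Omega$, as quoted in \cite{talk}. Since the constant $\delta$ may be as small as one likes there, and since heat flow has infinite speed of propagation, one may guess the same for $\delta=0$. The guess is wrong.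

\subsection{Results}

We write $B_R=\{|x|<R\}$.

\begin{theorem}\label{thm:negative}
Let $N\ge2$, $\Omega=B_R$, let $\omega\Subset\Omega$ be nonempty and open, and let $\rho=\sup_{x\in\omega}|x|\in(0,R)$. Then \eqref{eq:system} is not null controllable at any time $0<T\le R\ln(R/\rho)$.
\end{theorem}

For instance, in the unit ball with $\omega=B_{1/2}$ it is not null controllable at any $T\le\ln2$. So the answer to the question is \emph{no}, in every dimension $N\ge2$. For symmetric $\omega$ the threshold is exact, endpoint included.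

\begin{theorem}\label{thm:sharp}
Let $\Omega=B_R$ and let $\omega$, $\rho$ be as in Theorem~\ref{thm:negative}. Suppose that $\omega$ is rotationally invariant or, more generally, that $\omega$ contains shells $\{a_n<|x|<b_n\}$ with $b_n\to\rho$. Then \eqref{eq:system} is null controllable at time $T$ if and only if $T>R\ln(R/\rho)$.
\end{theorem}

The obstruction does not depend on symmetry.

\begin{theorem}\label{thm:general}
Let $\Omega\subset\mathbb R^N$, $N\ge2$, be a bounded smooth domain whose boundary is real-analytic in a neighborhood of at least one point. Then for every nonempty open $\omega\Subset\Omega$ there is $T_*>0$ such that \eqref{eq:system} is not null controllable at any $T<T_*$.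
\end{theorem}

We make no claim about small times when the boundary is nowhere analytic, nor about large times for pairs $(\Omega,\omega)$ outside Theorem~\ref{thm:sharp}.

\subsection{Where the waiting time comes from}\label{sec:heuristics}

Take the unit disk and replace the heat equation by its stationary version: $\Delta y=0$ inside, $\partial_ty+\partial_\nu y=0$ on the circle. The solutions of angular frequency $\ell$ are
\[
y(t,r,\theta)=e^{-\ell t}r^\ell\cos\ell\theta .
\]
Two exponentials in $\ell$ meet here. At time $T$ the boundary amplitude is $e^{-\ell T}$. In $\omega\subset\overline{B_\rho}$ the solution never exceeds $\rho^\ell$. An observer in $\omega$ can bound the final state with a constant independent of $\ell$ only if $e^{-\ell T}\lesssim\rho^\ell$, that is, $T\ge\ln(1/\rho)$. In the ball of radius $R$ the modes are $e^{-\ell t/R}(r/R)^\ell$ times a spherical harmonic, and the condition becomes $T\ge R\ln(R/\rho)$. Null controllability implies such an observability bound, and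 this is the threshold of Theorem~\ref{thm:negative}.

For the actual system the heat equation inside perturbs these modes only slightly, since their decay rate $\lambda\approx\ell/R$ is small compared with the natural rate, of order $\ell^2$, of interior oscillations at frequency $\ell$. If $\delta>0$, the quadratic form contains the additional term $\delta\int_\Gamma|\nabla_\Gamma y_\Gamma|^2$, which on degree-$\ell$ data on the sphere of radius $R$ equals $\delta\ell(\ell+N-2)R^{-2}\|y_\Gamma\|^2_{L^2(\Gamma)}$. Dissipation is then quadratic in $\ell$ for boundary modes and wins over $(R/\rho)^{\ell}$ for every $T>0$. When $\delta=0$ it is linear, and time is needed.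

Section~\ref{sec:duality} recalls the duality. Section~\ref{sec:ball} proves Theorem~\ref{thm:negative}. Sections~\ref{sec:sharp} and~\ref{sec:analytic} prove Theorems~\ref{thm:sharp} and~\ref{thm:general}; each opens with a plan, and they can be read independently.

\section{Cost of control and observability}\label{sec:duality}

Throughout, $\|\cdot\|$ and $\langle\cdot,\cdot\rangle$ are the norm and inner product of $\mathbb L^2$. They are complexified when convenient, and then $a(Y,Z)=\int_\Omega\nabla y\cdot\overline{\nabla z}\,dx$; treating real and imaginary parts separately, null controllability for real data gives it for complex data.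

\begin{lemma}\label{lem:duality}
If \eqref{eq:system} is null controllable at time $T$, there is $C_T$ such that every $Y_0\in\mathbb L^2$ admits a control with
\begin{equation}\label{eq:cost}
\|v\|_{L^2(\Omega_T)}\le C_T\|Y_0\|,
\end{equation}
and, writing $e^{t\mathcal A}Z=(z(t),z_\Gamma(t))$,
\begin{equation}\label{eq:obs}
\|e^{T\mathcal A}Z\|^2\le C_T^2\int_0^T\!\!\int_\omega|z(t,x)|^2\,dx\,dt\qquad\text{for all }Z\in\mathbb L^2 .
\end{equation}
\end{lemma}

\begin{proof}
Let $L_Tv=\int_0^Te^{(T-s)\mathcal A}(\mathbb 1_\omega v(s),0)\,ds$, a bounded operator $L^2(\Omega_T)\to\mathbb L^2$. By assumption, for every $Y_0$ there is a unique $v\in(\ker L_T)^\perp$ with $L_Tv=-e^{T\mathcal A}Y_0$. The map $Y_0\mapsto v$ is linear, and its graph is closed because $L_T$ and $e^{T\mathcal A}$ are bounded. The closed graph theorem gives \eqref{eq:cost}.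

For this $v$, self-adjointness of $e^{t\mathcal A}$ yields
\[
\langle Y_0,e^{T\mathcal A}Z\rangle=\langle e^{T\mathcal A}Y_0,Z\rangle=-\langle L_Tv,Z\rangle=-\int_0^T\!\!\int_\omega v(s,x)\,\overline{z(T-s,x)}\,dx\,ds .
\]
Take $Y_0=e^{T\mathcal A}Z$. The left side is $\|e^{T\mathcal A}Z\|^2$, and Cauchy--Schwarz with \eqref{eq:cost} bounds the right side in modulus by $C_T\|e^{T\mathcal A}Z\|\big(\int_0^T\!\int_\omega|z|^2\big)^{1/2}$. This gives \eqref{eq:obs}, which is trivial if $e^{T\mathcal A}Z=0$.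
\end{proof}

\section{Failure in balls: proof of Theorem~\ref{thm:negative}}\label{sec:ball}

We look for eigenvectors of $\mathcal A$ that are close to the harmonic polynomials of Section~\ref{sec:heuristics}, and then test \eqref{eq:obs} on them. The pair $(u,u|_\Gamma)$ with $u\ne0$ smooth on $\overline\Omega$ is an eigenvector with eigenvalue $-\lambda$ when
\begin{equation}\label{eq:eig}
-\Delta u=\lambda u\ \text{ in }\Omega,\qquad\partial_\nu u=\lambda u\ \text{ on }\Gamma .
\end{equation}

Let $\Omega=B_R$ and let $S$ be a real spherical harmonic of degree $\ell\ge1$ with $\int_{\mathbb S^{N-1}}S^2=1$. Recall that $r^\ell S$ is a harmonic polynomial and that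
\[
\Delta(f(r)S)=(Lf)S,\qquad L=\partial_r^2+\frac{N-1}r\partial_r-\frac{\ell(\ell+N-2)}{r^2}.
\]
Put $\mu=\ell+\frac N2-1$. With $f=r^\ell p$, the equation $Lf=-\lambda f$ becomes $p''+\frac{2\mu+1}rp'+\lambda p=0$, that is,
\begin{equation}\label{eq:pball}
(r^{2\mu+1}p')'=-\lambda r^{2\mu+1}p .
\end{equation}
Since $2j(2j-1)+(2\mu+1)2j=4j(j+\mu)$, the solution with $p(0)=1$ is
\[
p_\lambda(r)=\sum_{j\ge0}\frac{(-\lambda r^2/4)^j}{j!\,(\mu+1)\cdots(\mu+j)} .
\]
The function $u_\lambda=r^\ell p_\lambda(r)S$ is smooth on $\mathbb R^N$, being a harmonic polynomial times an entire function of $|x|^2$, and $-\Delta u_\lambda=\lambda u_\lambda$. In the relevant range $0\le\lambda\le\ell/R$ the factor $p_\lambda$ is bounded above and below uniformly in $\ell$, because for large $\ell$ the series is close to an exponential.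

\begin{lemma}\label{lem:p}
There is $\ell_0\ge1$ such that for $\ell\ge\ell_0$, $0\le\lambda\le\ell/R$ and $0\le r\le R$,
\[
c_0\le p_\lambda(r)\le1,\qquad c_0=\tfrac12e^{-R/4}.
\]
\end{lemma}

\begin{proof}
Put $X=R/4$ and $x=\frac{\lambda r^2}{4(\mu+1)}$. Since $\mu+1\ge\ell$, we have $x\in[0,X]$. With $q_j=\prod_{i=1}^j\frac{\mu+1}{\mu+i}\in(0,1]$ the series is $p_\lambda(r)=\sum_j\frac{(-x)^j}{j!}q_j$. As $1-\prod a_i\le\sum(1-a_i)$ for $a_i\in[0,1]$,
\[
1-q_j\le\sum_{i=1}^j\frac{i-1}{\mu+i}\le\frac{j(j-1)}{2(\mu+1)}.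
\]
Hence
\[
|p_\lambda(r)-e^{-x}|\le\sum_j\frac{X^j}{j!}\,\frac{j(j-1)}{2(\mu+1)}=\frac{X^2e^X}{2(\mu+1)}.
\]
For large $\ell$ the right side is at most $\frac12e^{-X}$, so $p_\lambda(r)\ge e^{-X}-\frac12e^{-X}=c_0$. Then $p_\lambda>0$ on $[0,R]$, so by \eqref{eq:pball} $p_\lambda$ is nonincreasing, and $p_\lambda\le p_\lambda(0)=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:negative}]
Let $\ell\ge\ell_0$. For $u_\lambda$ the boundary condition in \eqref{eq:eig}, divided by $R^\ell$, reads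
\[
F(\lambda):=\Big(\frac\ell R-\lambda\Big)p_\lambda(R)+p_\lambda'(R)=0 .
\]
$F$ is continuous, $F(0)=\ell/R>0$ since $p_0\equiv1$, and $F(\ell/R)=p'_{\ell/R}(R)<0$ by \eqref{eq:pball} and Lemma~\ref{lem:p}. So there is $\lambda_\ell\in(0,\ell/R)$ with $F(\lambda_\ell)=0$. Then $\Phi_\ell=(u_{\lambda_\ell},u_{\lambda_\ell}|_\Gamma)$ lies in $D(\mathcal A)$ and $e^{t\mathcal A}\Phi_\ell=e^{-\lambda_\ell t}\Phi_\ell$. By Lemma~\ref{lem:p} and $\omega\subset\overline{B_\rho}$,
\[
\|\Phi_\ell\|^2\ge R^{N-1}R^{2\ell}p_{\lambda_\ell}(R)^2\ge c_0^2R^{2\ell+N-1},\qquad\int_\omega u_{\lambda_\ell}^2\le\int_0^\rho r^{2\ell+N-1}dr=\frac{\rho^{2\ell+N}}{2\ell+N}.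
\]
Suppose \eqref{eq:system} is null controllable at some $T\le R\ln(R/\rho)$. Then $e^{-2\lambda_\ell T}\ge e^{-2\ell T/R}\ge(\rho/R)^{2\ell}$, and \eqref{eq:obs} with $Z=\Phi_\ell$ gives
\[
c_0^2R^{N-1}\rho^{2\ell}\le e^{-2\lambda_\ell T}\|\Phi_\ell\|^2\le C_T^2\int_0^Te^{-2\lambda_\ell t}dt\int_\omega u_{\lambda_\ell}^2\le C_T^2\,T\,\frac{\rho^N}{2\ell+N}\,\rho^{2\ell}\qquad\text{for all }\ell\ge\ell_0,
\]
which is false for large $\ell$.
\end{proof}

The factor $1/(2\ell+N)$ comes from the integration in $r$: within $\overline{B_\rho}$ the mode concentrates in a layer of thickness of order $1/\ell$ at $|x|=\rho$. This factor rules out the endpoint $T=R\ln(R/\rho)$. The assumption $\omega\Subset\Omega$ enters through $\rho<R$: the threshold tends to $0$ as $\rho\to R$.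

\section{Controllability above the threshold: proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}

\subsection{Plan}

Necessity of $T>R\ln(R/\rho)$ is Theorem~\ref{thm:negative}. For the converse let $T>R\ln(R/\rho)$. If $\omega$ is open and rotationally invariant, then for points $x\in\omega$ with $|x|$ close to $\rho$ it contains the rotations of a small ball around $x$, hence a shell around $|x|$; so the shell hypothesis holds in both cases. Choose a shell $\{a_n<|x|<b_n\}\subset\omega$ with $R\ln(R/b_n)<T$. Increasing its inner radius, we fix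
\[
0<a<b<R,\qquad\{a<|x|<b\}\subset\omega,\qquad R\ln(R/a)<T .
\]
Then fix $R\ln(R/a)<T_2<T_1<T$ and set
\[
\varepsilon=T_1-T_2,\qquad\gamma=R/a,\qquad q=\gamma e^{-T_2/R}<1 .
\]

Let $Y_0\in\mathbb L^2$ and let $(y^f,y^f_\Gamma)(t)=e^{t\mathcal A}Y_0$ be the free solution. We use $v=0$ on $(0,T_1)$, which lets the degree-$\ell$ component decay like $e^{-\ell T_2/R}$. After time $T_1$ we decide what the solution should be near the boundary and only later see which control produces it. On $\{a\le|x|\le R\}$ we prescribe the boundary trace $\kappa(t)y_\Gamma^f(t)$, with $\kappa=1$ near $T_1$ and $\kappa=0$ near $T$. The dynamic boundary condition then prescribes the normal derivative as well, so the solution must be found by solving the heat equation \emph{inward} from full Cauchy data on $|x|=R$. This problem is ill-posed, but in degree $\ell$ the loss on reaching $|x|=a$ is of order $\gamma^\ell$ up to powers of $\ell$. The waiting has gained $e^{-\ell T_2/R}$, and $q<1$ makes the sum over $\ell$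 converge. Finally this solution is glued, inside the shell $a<|x|<b$, to a controlled Dirichlet heat flow in $B_b$; the gluing error and the interior control make up $v$.

\subsection{Decay in each sector}

Let $\{S_{\ell m}\}$ be a real orthonormal basis of $L^2(\mathbb S^{N-1})$ consisting of spherical harmonics, $\ell\ge0$ being the degree. Fix $S=S_{\ell m}$ and set
\[
P(y,y_\Gamma)=(fS,cS),\qquad f(r)=\int_{\mathbb S^{N-1}}y(r\sigma)S(\sigma)\,d\sigma,\quad c=\int_{\mathbb S^{N-1}}y_\Gamma(R\sigma)S(\sigma)\,d\sigma .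
\]
$P$ is an orthogonal projection in $\mathbb L^2$. We need that it commutes with $e^{t\mathcal A}$. For $y\in C^\infty(\overline{B_R})$ the function $f$ is smooth on $[0,R]$ and
\begin{equation}\label{eq:fell}
f(r)=O(r^\ell)\quad\text{as }r\to0,
\end{equation}
because on spheres the Taylor polynomial of degree $<\ell$ of $y$ is a combination of harmonics of degree $<\ell$, orthogonal to $S$. Hence $fS\in H^1(B_R)$, and for smooth $y_1,y_2$,
\begin{equation}\label{eq:aP}
a(PY_1,Y_2)=\int_0^R\Big(f_1'f_2'+\frac{\ell(\ell+N-2)}{r^2}f_1f_2\Big)r^{N-1}dr=a(Y_1,PY_2),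
\end{equation}
where $\int\nabla_{\mathbb S}S\cdot\nabla_{\mathbb S}y_i(r\,\cdot)=\ell(\ell+N-2)f_i(r)$ was used. The same computation gives $a(PY_1,PY_1)=a(PY_1,Y_1)$, so $a(PY_1,PY_1)\le a(Y_1,Y_1)$ by Cauchy--Schwarz. By density of smooth functions in $H^1$, $P$ maps $V$ boundedly into $V$ and $a(PY_1,Y_2)=a(Y_1,PY_2)$ on $V$. So for $Y_1\in D(\mathcal A)$ and $Z\in V$, $a(PY_1,Z)=a(Y_1,PZ)=-\langle P\mathcal AY_1,Z\rangle$; thus $PY_1\in D(\mathcal A)$, $\mathcal APY_1=P\mathcal AY_1$, and $P$ commutes with $e^{t\mathcal A}$.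

\begin{lemma}\label{lem:gap}
If $\ell\ge\max(1,R)$, then $a(PY_1,PY_1)\ge\big(\frac\ell R-1\big)\|PY_1\|^2$ for all $Y_1\in V$.
\end{lemma}

\begin{proof}
By density let $y_1$ be smooth, with radial coefficient $f$. Put $s=\ell-R\ge0$. From $(f'-sf/r)^2\ge0$ and, using \eqref{eq:fell} with $\ell\ge1$ at $r=0$,
\[
\int_0^R2sff'\,r^{N-2}dr=sR^{N-2}f(R)^2-s(N-2)\int_0^Rf^2r^{N-3}dr,
\]
we get
\[
a(PY_1,PY_1)\ge\frac sR\,R^{N-1}f(R)^2+\big[\ell^2-s^2+(N-2)(\ell-s)\big]\int_0^Rf^2r^{N-3}dr .
\]
The bracket is at least $(\ell-s)(\ell+s)=R(2\ell-R)\ge R\ell$, and $\int f^2r^{N-3}\ge R^{-2}\int f^2r^{N-1}$. So the last term is at least $\frac\ell R\int f^2r^{N-1}\ge\frac sR\int f^2r^{N-1}$, and the total is at least $\frac sR\|PY_1\|^2$.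
\end{proof}

The trial function $r^s$ behind this proof is the harmonic mode $r^\ell$ with a slightly smaller exponent; the slack pays for the bulk part of the norm. For large $\ell$ the lemma and Section~\ref{sec:ball} give $\ell/R-1\le\lambda_\ell<\ell/R$.

So on $\operatorname{Ran}P$ the spectrum of $-\mathcal A$ lies in $[\lambda^*,\infty)$ with $\lambda^*\ge0$ and $\lambda^*\ge\frac\ell R-1$; if $\ell<\max(1,R)$, the second bound is trivial because $\frac\ell R-1<0$. For $t\ge T_1=\varepsilon+T_2$ and $\lambda\ge\lambda^*$,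
\[
\lambda^je^{-\lambda t}\le\lambda^je^{-\lambda\varepsilon}e^{-\lambda^*T_2}\le\Big(\frac j{e\varepsilon}\Big)^je^{-\lambda^*T_2}\le j!\,\varepsilon^{-j}\,e^{T_2}e^{-\ell T_2/R},
\]
and by the spectral theorem
\begin{equation}\label{eq:decay}
\|\mathcal A^je^{t\mathcal A}PY_0\|\le e^{T_2}\,j!\,\varepsilon^{-j}\mathcal E_\ell,\qquad\mathcal E_\ell:=e^{-\ell T_2/R}\|Y_0\|,\quad t\ge T_1,\ j\ge0 .
\end{equation}

Write $Pe^{t\mathcal A}Y_0=(f(t,\cdot)S,\theta(t)S)$. As the semigroup is analytic this is in $C^\infty((0,\infty);D(\mathcal A))$. Testing $a(Pe^{t\mathcal A}Y_0,Z)=-\langle\partial_tPe^{t\mathcal A}Y_0,Z\rangle$ with $Z=(\varphi S,\varphi(R)S)$, $\varphi\in C_c^\infty((0,R])$, gives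
\[
\int_0^R\Big(f_r\varphi'+\frac{\ell(\ell+N-2)}{r^2}f\varphi\Big)r^{N-1}dr=-\int_0^Rf_t\varphi\,r^{N-1}dr-R^{N-1}\theta'(t)\varphi(R).
\]
So $f(t,\cdot)\in H^2(a,R)$, smoothly in $t>0$, and, with $L$ as in Section~\ref{sec:ball},
\begin{equation}\label{eq:cauchy}
f_t=Lf,\qquad f(t,R)=\theta(t),\qquad f_r(t,R)=-\theta'(t).
\end{equation}
By \eqref{eq:decay}, with $C$ independent of $\ell,m,j$ and $Y_0$,
\begin{equation}\label{eq:theta}
|\theta^{(j)}(t)|+\|\partial_t^jf(t)\|_{L^2(a,R)}\le C\,j!\,\varepsilon^{-j}\mathcal E_\ell,\qquad t\in[T_1,T].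
\end{equation}

\subsection{Solving inward from the boundary}

By \eqref{eq:cauchy}, $\theta$ alone determines the Cauchy data of $f$ at $r=R$. We look for functions $G_j(r)$ such that $\sum_j\theta^{(j)}(t)G_j(r)$ formally solves \eqref{eq:cauchy} for every $\theta$: matching coefficients, we need $LG_0=0$, $LG_j=G_{j-1}$ for $j\ge1$, and
\begin{equation}\label{eq:Gdata}
(G_j(R),G_j'(R))=(1,0),\ (0,-1),\ (0,0),\ (0,0),\dots\qquad(j=0,1,2,3,\dots).
\end{equation}

For $a\le r\le s\le R$ let
\[
K(r,s)=\frac s{2\ell+N-2}\Big[\Big(\frac sr\Big)^{\ell+N-2}-\Big(\frac rs\Big)^\ell\Big],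
\]
with $K(r,s)=s\ln(s/r)$ if $\ell=0$, $N=2$. As $r^\ell$ and $r^{-(\ell+N-2)}$ (respectively $1$ and $\ln r$) span $\ker L$, we have $L_rK=0$; moreover $K(s,s)=0$ and $\partial_rK(s,s)=-1$. Hence for $h\in L^2(a,R)$
\[
\mathcal Kh(r)=\int_r^RK(r,s)h(s)\,ds
\]
is the unique solution in $H^2(a,R)$ of $LG=h$, $G(R)=G'(R)=0$. Let
\[
w(r)=(R/r)^{\ell+N-2},\qquad1\le w(r)\le w(a)=\gamma^{\ell+N-2}\quad\text{on }[a,R].
\]

\begin{lemma}\label{lem:K}
For $a\le r\le s\le R$,
\[
0\le K(r,s)\le\gamma(s-r)\Big(\frac sr\Big)^{\ell+N-2},\qquad|\partial_rK(r,s)|\le\gamma\Big(\frac sr\Big)^{\ell+N-2}.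
\]
If $|h|\le Hw(r)\frac{(R-r)^n}{n!}$ on $[a,R]$, then $|\mathcal Kh|\le\gamma Hw(r)\frac{(R-r)^{n+2}}{(n+2)!}$ and $|(\mathcal Kh)'|\le\gamma Hw(r)\frac{(R-r)^{n+1}}{(n+1)!}$.
\end{lemma}

\begin{proof}
Put $\tau=\ln(s/r)\le\frac{s-r}r\le\frac{s-r}a$. By the mean value theorem $e^{(\ell+N-2)\tau}-e^{-\ell\tau}\le(2\ell+N-2)\tau e^{(\ell+N-2)\tau}$, so $K\le s\tau(s/r)^{\ell+N-2}$, and $s\tau\le\gamma(s-r)$. Next,
\[
-\partial_rK=\frac sr\cdot\frac{(\ell+N-2)(s/r)^{\ell+N-2}+\ell(r/s)^\ell}{2\ell+N-2}\le\gamma\Big(\frac sr\Big)^{\ell+N-2},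
\]
and if $\ell=0$, $N=2$, both bounds are immediate from $K=s\ln(s/r)$. Since $(s/r)^{\ell+N-2}w(s)=w(r)$, the weight passes through the integral:
\[
|\mathcal Kh(r)|\le\gamma Hw(r)\int_r^R(s-r)\frac{(R-s)^n}{n!}ds=\gamma Hw(r)\frac{(R-r)^{n+2}}{(n+2)!}.
\]
As $K(r,r)=0$, $(\mathcal Kh)'(r)=\int_r^R\partial_rK(r,s)h(s)ds$, which gives the last bound.
\end{proof}

Define
\[
G_0=\frac{(\ell+N-2)(r/R)^\ell+\ell w}{2\ell+N-2},\qquad G_1=K(\cdot,R)+\mathcal KG_0,\qquad G_j=\mathcal KG_{j-1}\quad(j\ge2),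
\]
with $G_0=1$ if $\ell=0$, $N=2$. Then $LG_0=0$, $LG_j=G_{j-1}$ for $j\ge1$, and \eqref{eq:Gdata} holds; for $G_0'(R)=0$ note that the derivatives at $R$ of the two terms in the numerator are $\pm\ell(\ell+N-2)/R$.

\begin{lemma}\label{lem:G}
There is $C_2$ independent of $\ell$ and $j$ such that on $[a,R]$
\[
|G_j|+|G_j'|+|G_j''|\le C_2^{j+1}(1+\ell)^2\,\frac{w(r)}{(j!)^2}\qquad(j\ge0).
\]
\end{lemma}

\begin{proof}
$G_0$ is a convex combination of $(r/R)^\ell\le1\le w$ and $w$ (or $G_0=1$), so $|G_0|\le w$. Since $K(r,R)\le\gamma(R-r)w(r)$, Lemma~\ref{lem:K} and induction give, for $j\ge1$,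
\[
|G_j|\le\gamma^jw\Big[\frac{(R-r)^{2j}}{(2j)!}+\frac{(R-r)^{2j-1}}{(2j-1)!}\Big],\qquad|G_j'|\le\gamma^jw\Big[\frac{(R-r)^{2j-1}}{(2j-1)!}+\frac{(R-r)^{2j-2}}{(2j-2)!}\Big];
\]
for $G_1'$ one uses $|\partial_rK(r,R)|\le\gamma w(r)$. As $(2j)!\ge(j!)^2$ and $(2j-2)!=(2j)!/(2j(2j-1))$, these are bounded by $C^{j+1}w/(j!)^2$. Further, $G_0'=\frac{\ell(\ell+N-2)}{(2\ell+N-2)\,r}\big[(r/R)^\ell-w\big]$ (and $G_0'=0$ if $\ell=0$), so $|G_0'|\le C(1+\ell)w$. Finally, with $G_{-1}:=0$,
\[
G_j''=G_{j-1}-\tfrac{N-1}rG_j'+\tfrac{\ell(\ell+N-2)}{r^2}G_j,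
\]
and $1/((j-1)!)^2=j^2/(j!)^2$ for $j\ge1$.
\end{proof}

\begin{lemma}\label{lem:rep}
For $t\in[T_1,T]$ and $r\in[a,R]$, $f(t,r)=\sum_{j\ge0}\theta^{(j)}(t)G_j(r)$.
\end{lemma}

\begin{proof}
Let $D_n=f-\sum_{j\le n}\theta^{(j)}G_j$. For $n\ge1$, \eqref{eq:cauchy} and \eqref{eq:Gdata} show that $D_n$ has zero Cauchy data at $R$ and that
\[
LD_n=f_t-\sum_{j=1}^n\theta^{(j)}G_{j-1}=\partial_tD_{n-1}.
\]
So $D_n=\mathcal K\partial_tD_{n-1}=\dots=\mathcal K^n\partial_t^nD_0$. By \eqref{eq:theta}, with $C_\ell$ depending on $\ell$ and $Y_0$, $\|\partial_t^nD_0\|_{L^2(a,R)}\le C_\ell\,n!\,\varepsilon^{-n}$. As the kernel $K$ is bounded and $w\ge1$, also $|\mathcal K\partial_t^nD_0|\le C_\ell\,n!\,\varepsilon^{-n}w$ after enlarging $C_\ell$. Applying Lemma~\ref{lem:K} another $n-1$ times,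
\[
|D_n|\le C_\ell\,n!\,\varepsilon^{-n}\gamma^{n-1}w\,\frac{(R-r)^{2n-2}}{(2n-2)!}\longrightarrow0 .\qedhere
\]
\end{proof}

\subsection{Switching the boundary trace off}

In the series of Lemma~\ref{lem:rep} the derivative $\theta^{(j)}$ is multiplied by a factor of size $C^j/(j!)^2$. So the series still converges if $\theta$ is replaced by a function whose derivatives are $O(C^j(j!)^\sigma)$ with some $\sigma<2$. For $\sigma>1$ this class contains cutoff functions; we use $\sigma=3/2$. There is $\kappa\in C^\infty(\mathbb R)$ with $\kappa=1$ on a neighborhood of $(-\infty,T_1]$, $\kappa=0$ on a neighborhood of $[T,\infty)$, and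
\[
|\kappa^{(j)}|\le M^{j+1}(j!)^{3/2}\qquad(j\ge0).
\]
Indeed, let $\psi(\tau)=e^{-1/\tau^2}$ for $\tau>0$ and $\psi=0$ for $\tau\le0$. For $\tau>0$ and complex $z$ with $|z-\tau|\le\tau/4$ one has $|\arg z^2|\le30^\circ$ and $|z|\le\frac54\tau$, so $\operatorname{Re}z^{-2}\ge\frac12\tau^{-2}$; Cauchy's estimate gives
\[
|\psi^{(j)}(\tau)|\le j!\,(4/\tau)^je^{-1/(2\tau^2)}\le j!\,4^j(j/e)^{j/2}\le4^j(j!)^{3/2}.
\]
By Leibniz' rule $\psi(\tau)\psi(1-\tau)$ satisfies bounds of the same type, and $\kappa$ is one minus its normalized primitive, rescaled to a compact subinterval of $(T_1,T)$.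

Let $\tilde\theta=\kappa\theta$. By \eqref{eq:theta}, Leibniz' rule and $(i!)^{3/2}(j-i)!\le(j!)^{3/2}$,
\begin{equation}\label{eq:ttheta}
|\tilde\theta^{(j)}(t)|\le CM_1^j(j!)^{3/2}\mathcal E_\ell,\qquad t\in[T_1,T],
\end{equation}
with $C,M_1$ independent of $\ell,m,j$ and $Y_0$. Define
\[
g(t,r)=\sum_{j\ge0}\tilde\theta^{(j)}(t)G_j(r).
\]
By \eqref{eq:ttheta} and Lemma~\ref{lem:G} the terms, and those of the series differentiated once in $t$ or up to twice in $r$, are bounded by $C^{j+1}(j!)^{-1/2}(1+\ell)^2w\,\mathcal E_\ell$. As $w\mathcal E_\ell\le\gamma^{N-2}q^\ell\|Y_0\|$, all these series converge uniformly on $[T_1,T]\times[a,R]$, and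
\begin{equation}\label{eq:gbound}
|g|+|g_t|+|g_r|+|g_{rr}|\le C(1+\ell)^2q^\ell\|Y_0\| .
\end{equation}
By construction $g_t=Lg$, $g(t,R)=\tilde\theta(t)$, $g_r(t,R)=-\tilde\theta'(t)$ and $g(T,\cdot)=0$. Since $\kappa=1$ near $T_1$, Lemma~\ref{lem:rep} gives $g(T_1,\cdot)=f(T_1,\cdot)$ on $[a,R]$.

Now sum over sectors:
\[
\tilde y(t,x)=\sum_{\ell,m}g_{\ell m}(t,|x|)\,S_{\ell m}(x/|x|),\qquad(t,x)\in[T_1,T]\times\{a\le|x|\le R\}.
\]
The number of harmonics of degree $\ell$ and the $C^2$ norms of $S_{\ell m}(x/|x|)$ on $a\le|x|\le R$ grow at most polynomially in $\ell$; for the norms use $(1-\Delta_{\mathbb S})^iS_{\ell m}=(1+\ell(\ell+N-2))^iS_{\ell m}$ and Sobolev embedding. So by \eqref{eq:gbound} and $q<1$ the series converges absolutely and uniformly with one $t$- and two $x$-derivatives. Therefore, on $\{a\le|x|\le R\}$,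
\begin{equation}\label{eq:ytilde}
\tilde y_t=\Delta\tilde y,\qquad\tilde y_t+\partial_\nu\tilde y=0\ \text{on }\Gamma,\qquad\tilde y(T_1)=y^f(T_1),\quad\tilde y(T_1)|_\Gamma=y^f_\Gamma(T_1),\qquad\tilde y(T)=0 .
\end{equation}
This is the only place where $T_2>R\ln(R/a)$ is used.

\subsection{Gluing in the shell}

Choose $a<a_1<b_1<b$, a smooth radial $\chi$ with $\chi=0$ for $|x|\le a_1$ and $\chi=1$ for $|x|\ge b_1$, and $\zeta\in C_c^\infty(B_b)$ with $\zeta=1$ on $B_{b_1}$. By interior regularity $y^f(T_1)$ is smooth in $B_R$, since all $\Delta^jy^f(T_1)$ are in $L^2$; so $\zeta y^f(T_1)\in C_c^\infty(B_b)$. By the classical null controllability of the Dirichlet heat equation \cite{LR,FI}, there is $v_0\in L^2((T_1,T)\times B_b)$ such that the solution of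
\[
z_t-\Delta z=\mathbb 1_{\{a_1<|x|<b_1\}}v_0\ \text{ in }(T_1,T)\times B_b,\qquad z|_{\partial B_b}=0,\qquad z(T_1)=\zeta y^f(T_1)
\]
satisfies $z(T)=0$; moreover $z\in L^2(T_1,T;H^2)\cap H^1(T_1,T;L^2)$ since the initial value is in $H_0^1(B_b)$. Put
\[
y=\chi\tilde y+(1-\chi)z\qquad\text{on }(T_1,T)\times B_R,
\]
each product being extended by $0$ to where $\chi$, respectively $1-\chi$, vanishes. Then $y\in L^2(T_1,T;H^2)\cap H^1(T_1,T;L^2)$ and:
\begin{itemize}
\item $y(T_1)=\chi y^f(T_1)+(1-\chi)\zeta y^f(T_1)=y^f(T_1)$, as $\zeta=1$ wherever $1-\chi\ne0$; also $y(T)=0$.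
\item $y=\tilde y$ near $\Gamma$, so by \eqref{eq:ytilde} the dynamic boundary condition holds, with trace $y_\Gamma^f(T_1)$ at $T_1$ and $0$ at $T$.
\item In $B_R$,
\[
y_t-\Delta y=-2\nabla\chi\cdot\nabla(\tilde y-z)-(\tilde y-z)\Delta\chi+(1-\chi)\mathbb 1_{\{a_1<|x|<b_1\}}v_0=:v ,
\]
with $v\in L^2$ supported in $\{a_1\le|x|\le b_1\}\subset\omega$.
\end{itemize}
Thus $(y,y|_\Gamma)\in H^1(T_1,T;\mathbb L^2)\cap L^2(T_1,T;D(\mathcal A))$ is a strong, hence the mild, solution on $(T_1,T)$ with control $v$ and initial value $e^{T_1\mathcal A}Y_0$ at $T_1$. Extending $v$ by $0$ to $(0,T_1)$ steers $Y_0$ to $0$ at time $T$. This proves Theorem~\ref{thm:sharp}.\qed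

\section{Domains with an analytic boundary portion: proof of Theorem~\ref{thm:general}}\label{sec:analytic}

\subsection{Plan}

Without symmetry there are no explicit modes. We replace them by test states $Z$ of norm of order $1$, supported near an analytic boundary point, oscillating tangentially like $e^{ikx_1}$ and decaying like $e^{-ks}$ at depth $s$. Their energy $a(Z,Z)$ is at most of order $k$, so $\langle e^{T\mathcal A}Z,Z\rangle\ge ce^{-CkT}$. On the other hand, whatever a control supported in $\omega$ can produce near the boundary is tangentially analytic, so its correlation with an oscillation of frequency $k$ is at most of order $e^{-ck}$ times its cost. If $T$ is small, the first exponential is larger for large $k$, and the control cannot cancel $e^{T\mathcal A}Z$.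

The delicate point is that the analyticity estimate must be uniform up to the final time, for controls that are merely square integrable in time, and that $m$ derivatives may cost no more than $C^{m+1}m^m$ with $C$ independent of $T$. Analyticity of $\Gamma$ is essential to this argument: with a merely smooth boundary it would give a correlation $O(k^{-n})$ for each fixed $n$, which does not beat $e^{-CkT}$.

\subsection{Coordinates}

After a rigid motion the given boundary point is $0$ and, near it, $\Omega=\{x_N>h(x')\}$ with $h$ real-analytic, $x'=(x_1,\dots,x_{N-1})$. Let $J=\sqrt{1+|\nabla h|^2}\ge1$ and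
\[
\Psi(x',s)=(x',h(x')+J(x')s).
\]
This map is injective and real-analytic with Jacobian determinant $J$, so $dx=J\,dx'ds$; the surface measure on $\Gamma$ is $J\,dx'$ as well. That the two densities agree and do not depend on $s$ is the reason for this choice. Let $D_r=\{|x'|<r\}\subset\mathbb R^{N-1}$ and $Q_r=D_r\times(0,r)$. Fix $r_0\in(0,1]$ such that $\Psi(\overline{Q_{r_0}})\subset\overline\Omega$ is disjoint from $\overline\omega$ (possible since $\omega\Subset\Omega$), meets $\Gamma$ exactly where $s=0$, and all functions above are analytic near $\overline{Q_{r_0}}$. Functions on this patch are written in the coordinates $(x',s)$, $\nabla$ denotes the gradient in them, and $\partial'^\alpha$, $\alpha\in\mathbb N^{N-1}$, denotes tangential derivatives. All constants are independent of $T\in(0,1]$, of $v$, and of $k,n,m$, unless indexed by $T$.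

\subsection{Uniform tangential analyticity}

For $v\in L^2(\Omega_T)$ let
\[
W(t)=(w,w_\Gamma)(t)=\int_0^te^{(t-\tau)\mathcal A}(\mathbb 1_\omega v(\tau),0)\,d\tau .
\]
In this section $0^0=1$.

\begin{proposition}\label{prop:analytic}
There is $C_4$ such that for all $T\in(0,1]$, $v\in L^2(\Omega_T)$, $m\ge0$ and $\alpha\in\mathbb N^{N-1}$ with $|\alpha|=m$,
\[
\sup_{t\le T}\Big(\|\partial'^\alpha w(t)\|_{L^2(Q_{r_0/2})}+\|\partial'^\alpha w_\Gamma(t)\|_{L^2(D_{r_0/2})}\Big)\le C_4^{m+1}m^m\|v\|_{L^2(\Omega_T)} .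
\]
\end{proposition}

The proof differentiates the equation tangentially, uses energy estimates on shrinking patches, and closes by induction on $m$.

\begin{proof}
\emph{Reduction to smooth functions.} We may take $v$ real, and $v\in C_c^\infty((0,T);L^2(\Omega))$: if $v_i\to v$ in $L^2(\Omega_T)$, then $W_i(t)\to W(t)$ in $\mathbb L^2$ for each $t$, and the bounds pass to weak limits of $\partial'^\alpha w_i(t)$ and $\partial'^\alpha w_{i,\Gamma}(t)$. For such $v$, $\partial_t^jW$ is the mild solution with control $\partial_t^jv$ and zero initial value, so $W\in C^\infty([0,T];\mathbb L^2)$ and, from $\mathcal AW=W'-(\mathbb 1_\omega v,0)$, $W\in C^\infty([0,T];D(\mathcal A))$; all $\partial_t^jW$ vanish at $t=0$. In a neighborhood of the patch, which we choose disjoint from $\overline\omega$,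
\[
\Delta\partial_t^jw=\partial_t^{j+1}w,\qquad\partial_\nu\partial_t^jw=-\partial_t^{j+1}w\ \text{ on }\Gamma,
\]
with all $\partial_t^jw\in C([0,T];H^1)$. Local elliptic regularity for the Neumann problem ($\Delta u\in H^{i-1}$ and $\partial_\nu u\in H^{i-1/2}$ imply $u\in H^{i+1}_{loc}$), applied with $i=1,2,\dots$ to all $\partial_t^jw$ at once, shows that $w$ is smooth up to $\Gamma$ there.

\emph{The equation.} Let $\eta$ be smooth with compact support in $D_{r_0}\times[0,r_0)$. The weak form $\int_\Omega w_t\varphi+\int_\Gamma w_t\varphi+\int_\Omega\nabla w\cdot\nabla\varphi=0$ with $\varphi=\eta/J$ reads in our coordinates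
\begin{equation}\label{eq:weak}
\int w_t\eta\,dx'ds+\int_{s=0}w_t\eta\,dx'+\int\big(A\nabla w\cdot\nabla\eta+(b\cdot\nabla w)\eta\big)dx'ds=0,
\end{equation}
where $A=(D\Psi)^{-1}(D\Psi)^{-\mathsf T}$ is symmetric and uniformly elliptic and $b=JA\nabla(J^{-1})$. The coefficients are analytic near $\overline{Q_{r_0}}$, so on $Q_{r_0}$
\begin{equation}\label{eq:coef}
|\partial'^\beta A|+|\partial'^\beta b|\le L^{|\beta|+1}\beta! .
\end{equation}
No coefficient multiplies $w_t$, in the bulk or on the boundary, because the two densities agree. With a coefficient $\varrho(x')$ there, tangential differentiation would produce terms $\partial'^\beta\varrho\,\partial_t\partial'^{\alpha-\beta}w$, and the energy estimate below does not control $\partial_t$.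

\emph{Energy estimate.} Let $u_\alpha=\partial'^\alpha w$. Replace $\eta$ by $(-1)^{|\alpha|}\partial'^\alpha\eta$ in \eqref{eq:weak} and integrate by parts tangentially: \eqref{eq:weak} holds with $w_t$, $A\nabla w$, $b\cdot\nabla w$ replaced by their $\partial'^\alpha$. By Leibniz' rule, $\partial'^\alpha(A\nabla w)=A\nabla u_\alpha+\mathcal R_A$ and $\partial'^\alpha(b\cdot\nabla w)=b\cdot\nabla u_\alpha+\mathcal R_b$ with
\[
|\mathcal R_A|+|\mathcal R_b|\le\Sigma_\alpha:=\sum_{0\ne\beta\le\alpha}\binom\alpha\beta\big(|\partial'^\beta A|+|\partial'^\beta b|\big)|\nabla u_{\alpha-\beta}| .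
\]
Let $0<r<r'\le r_0$ and take $\eta=\chi^2u_\alpha$, where $\chi$ is smooth, $0\le\chi\le1$, $\chi=1$ on $Q_r$, $\operatorname{supp}\chi\subset D_{r'}\times[0,r')$ and $|\nabla\chi|\le c/(r'-r)$. Then
\begin{multline*}
\frac12\frac d{dt}\Big(\int\chi^2u_\alpha^2+\int_{s=0}\chi^2u_\alpha^2\Big)+\int\chi^2A\nabla u_\alpha\cdot\nabla u_\alpha\\
=-\int2\chi u_\alpha A\nabla u_\alpha\cdot\nabla\chi-\int\mathcal R_A\cdot(\chi^2\nabla u_\alpha+2\chi u_\alpha\nabla\chi)-\int(b\cdot\nabla u_\alpha+\mathcal R_b)\chi^2u_\alpha .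
\end{multline*}
By Young's inequality the right side is at most half of the last term on the left plus $C\int_{Q_{r'}}\big(u_\alpha^2(|\nabla\chi|^2+1)+\Sigma_\alpha^2\big)$. Since the initial data vanish and $r'-r\le1$, integration in time gives
\begin{equation}\label{eq:energy}
\sup_{t\le T}\Big(\int\chi^2u_\alpha^2+\int_{s=0}\chi^2u_\alpha^2\Big)+\int_0^T\!\!\int\chi^2|\nabla u_\alpha|^2\le C\int_0^T\!\!\int_{Q_{r'}}\Big(\frac{u_\alpha^2}{(r'-r)^2}+\Sigma_\alpha^2\Big).
\end{equation}

\emph{Recursion.} Let $N_m(r)=\max_{|\alpha|=m}\|\nabla u_\alpha\|_{L^2((0,T)\times Q_r)}$. For $|\alpha|=m\ge1$ we have $\|u_\alpha\|_{L^2((0,T)\times Q_{r'})}\le N_{m-1}(r')$. If $\beta\le\alpha$ and $|\beta|=j$, then $\binom\alpha\beta\beta!=\frac{\alpha!}{(\alpha-\beta)!}$ is a product of $j$ integers that are at most $m$, hence at most $m^j$. There are at most $(N-1)^j$ such $\beta$. Enlarging $L$, \eqref{eq:coef} and \eqref{eq:energy} give for $m\ge1$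
\begin{equation}\label{eq:recursion}
N_m(r)\le C_3\Big[\frac{N_{m-1}(r')}{r'-r}+\sum_{j=1}^mL^jm^jN_{m-j}(r')\Big],
\end{equation}
and the same right side bounds the sup-terms $\sup_t\big(\|u_\alpha\|_{L^2(Q_r)}+\|u_\alpha|_{s=0}\|_{L^2(D_r)}\big)$, $|\alpha|=m$. For $m=0$ we have $\Sigma_0=0$. The semigroup is contractive, so $\|W(t)\|\le\sqrt T\|v\|$ and $\|w\|_{L^2(\Omega_T)}\le T\|v\|\le\|v\|$; by \eqref{eq:energy} with $r=r_1:=\frac34r_0$ and $r'=r_0$,
\[
N_0(r_1)\le M\|v\|,
\]
and the sup-terms for $m=0$, $r=r_1$ have the same bound.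

\emph{Induction.} We claim that, for $B$ large,
\[
N_m(r)\le M\|v\|\,B^mm^m(r_1-r)^{-m}\qquad(0<r<r_1,\ m\ge0).
\]
For $m=0$ this has been shown. For $m\ge1$ let $d=r_1-r\le1$ and $r'=r+\frac d{m+1}$, so that $r'-r=\frac d{m+1}$ and $r_1-r'=\frac{dm}{m+1}$. By the induction hypothesis the first term of \eqref{eq:recursion} is at most
\[
C_3\,\frac{m+1}d\,M\|v\|B^{m-1}(m-1)^{m-1}\Big(\frac{m+1}{dm}\Big)^{m-1}\le C_3M\|v\|B^{m-1}\frac{(m+1)^m}{d^m}\le eC_3M\|v\|B^{m-1}\frac{m^m}{d^m},
\]
and the $j$-th term of the sum is at most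
\[
C_3L^jm^jM\|v\|B^{m-j}(m-j)^{m-j}\Big(\frac{m+1}{dm}\Big)^{m-j}\le eC_3M\|v\|B^m\frac{m^m}{d^m}\Big(\frac{Ld}B\Big)^j .
\]
Altogether
\[
N_m(r)\le M\|v\|B^m\frac{m^m}{d^m}\cdot eC_3\Big[\frac1B+\sum_{j\ge1}\Big(\frac LB\Big)^j\Big],
\]
and the factor $eC_3[\cdots]$ is at most $1$ for $B$ large. The same computation with $r=r_0/2$, $d=r_0/4$ bounds the sup-terms by $M\|v\|B^mm^m(r_0/4)^{-m}$, which is the proposition.
\end{proof}

\subsection{Test states and conclusion}

To exploit Proposition~\ref{prop:analytic} against an oscillation of frequency $k$ we integrate by parts $n\sim ck$ times, so the cutoff must have controlled derivatives up to order $n$. By \cite[Thm.~1.4.2]{H} there are $\chi_n\in C_c^\infty(D_{r_0/2})$ with $0\le\chi_n\le1$, $\chi_n=1$ on $D_{r_0/4}$ and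
\[
|\partial^\beta\chi_n|\le(C_5n)^{|\beta|}\qquad\text{for }|\beta|\le n .
\]
(One may convolve the indicator of $D_{3r_0/8}$ with $n$ copies of a mollifier of radius $r_0/(16n)$ and let each derivative fall on a different copy.) Let $\vartheta\in C^\infty([0,\infty))$, $0\le\vartheta\le1$, $\vartheta=1$ near $0$, $\operatorname{supp}\vartheta\subset[0,r_0/4]$. For integers $1\le n\le k$ let $Z=(z,z|_\Gamma)\in V$ be supported in the patch with
\[
z=J(x')^{-1}\chi_n(x')\,\vartheta(s)\,e^{ikx_1-ks}.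
\]
Here $N\ge2$ is used: there must be a tangential variable $x_1$.

\emph{The test states decay slowly.} Both densities are $J$, so $\|Z\|^2=\int\chi_n^2J^{-1}dx'\,\big(1+\int_0^\infty\vartheta^2e^{-2ks}ds\big)$ and
\[
c_6\le\|Z\|^2\le C_6 .
\]
Since $|\nabla z|\le C(k+n+1)e^{-ks}$ and $n\le k$,
\[
a(Z,Z)\le C(k+n+1)^2\int_0^\infty e^{-2ks}ds\le C_7k .
\]
Let $\mu_Z$ be the spectral measure of $-\mathcal A$ at $Z$. It has total mass $\|Z\|^2$ and first moment $a(Z,Z)$, as $Z\in V$. Jensen's inequality gives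
\begin{equation}\label{eq:jensen}
\langle e^{T\mathcal A}Z,Z\rangle=\int e^{-\lambda T}d\mu_Z(\lambda)\ge\|Z\|^2\exp\Big(-\frac{T\,a(Z,Z)}{\|Z\|^2}\Big)\ge c_6e^{-C_8kT},\qquad C_8=\frac{C_7}{c_6}.
\end{equation}

\emph{The control hardly sees them.} Suppose \eqref{eq:system} is null controllable at some $T\le1$. By \eqref{eq:cost} there is $v$ with $\|v\|\le C_T\|Z\|\le C_TC_6^{1/2}$ and $e^{T\mathcal A}Z=-W(T)$. The factor $J^{-1}$ in $z$ cancels the densities:
\[
\langle W(T),Z\rangle=\int w(T)\,\chi_n\,\vartheta\,e^{-ikx_1-ks}\,dx'ds+\int_{s=0}w_\Gamma(T)\,\chi_n\,e^{-ikx_1}\,dx' .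
\]
We integrate by parts $n$ times in $x_1$ and use Proposition~\ref{prop:analytic} and $i^i\le n^i$:
\[
|\langle W(T),Z\rangle|\le Ck^{-n}\sum_{i=0}^n\binom ni(C_5n)^{n-i}C_4^{i+1}i^i\,\|v\|\le C_{10}C_T\Big(\frac{C_{11}n}k\Big)^n,\qquad C_{11}=\max(1,C_4+C_5).
\]
Choose $n=\lfloor k/(eC_{11})\rfloor$, which satisfies $n\le k$, and $n\ge1$ for large $k$. Then $C_{11}n/k\le e^{-1}$ and
\[
|\langle W(T),Z\rangle|\le C_{10}C_Te^{-n}\le eC_{10}C_Te^{-c_{12}k},\qquad c_{12}=\frac1{eC_{11}}.
\]

\emph{Conclusion.} Since $\langle e^{T\mathcal A}Z,Z\rangle=-\langle W(T),Z\rangle$, \eqref{eq:jensen} yields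
\[
c_6e^{-C_8kT}\le eC_{10}C_Te^{-c_{12}k}\qquad\text{for all large }k .
\]
The constant $C_T$ depends on $T$ but not on $k$, and $C_8,c_{12}$ do not depend on $T$. So this is impossible if $T<T_*:=\min(1,c_{12}/C_8)$, and Theorem~\ref{thm:general} is proved.\qed

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Controllability and Inverse Problems for Parabolic Systems with Dynamic Boundary Conditions}, \url{https://benasque.org/2024pde/talks_contr/2912_Talk2_Chorfi.pdf}.

\bibitem{FI}
Fursikov and Imanuvilov, 1996 (null controllability of the Dirichlet heat equation).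

\bibitem{H}
H\"ormander, \emph{The Analysis of Linear Partial Differential Operators I}.

\bibitem{LR}
Lebeau and Robbiano, 1995 (null controllability of the Dirichlet heat equation).

\end{thebibliography}

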